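
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The number of vertices of triangulations with large edge width}


\begin{abstract}
A triangulation of a closed surface is called ew-$k$ if every closed edge cycle of length less than $k$ is nullhomotopic. We prove that an ew-$k$ triangulation of a surface of Euler genus $g>2$ has more than $(g-2)^{r/(r+1)}$ vertices, where $r=\lfloor (k-1)/2\rfloor$. This confirms, for every $k\ge 3$, a conjectured lower bound of order $g^{(k-1)/(k+1)}$ for odd $k$ and $g^{(k-2)/k}$ for even $k$. The proof is a ball-growth argument in the universal cover, where planarity controls the many contractible short cycles. We also show that the exponent is best possible for $k=3$ and $k=4$, that for $k=4$ the order $g^{1/2}$ itself is never attained, and that for all $k$ the distance of the exponent from $1$ has the right order $1/k$.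
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{surface} is a closed (compact, without boundary), connected $2$-manifold $S$. Its \emph{Euler genus} is $g=2-\chi(S)$. A \emph{triangulation} $T$ of $S$ is a simplicial complex homeomorphic to $S$, so its $1$-skeleton is a simple graph. We write $f_0,f_1,f_2$ for its numbers of vertices, edges and faces. Since $f_0-f_1+f_2=2-g$ and $3f_2=2f_1$,
\begin{equation}\label{eq:euler}
f_1=3(f_0+g-2).
\end{equation}

For an integer $k\ge3$, the triangulation $T$ is an \emph{ew-$k$ triangulation} if its edge width is at least $k$, that is, if every closed edge cycle of $T$ of length less than $k$ is nullhomotopic. (By Lemma~\ref{lem:walks} below it does not matter whether ``closed edge cycle'' is read as ``simple cycle'' or as ``closed walk''.) The edge width measures how far one must walk along edges before one can notice the topology of the surface. How many vertices does one need to make it at least $k$ when the genus is large?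

For $k=3$ the condition is empty, because a simple graph has no cycle of length less than $3$. Then \eqref{eq:euler} and $f_1\le\binom{f_0}{2}$ give $g\le f_0^2/6+2$, so $f_0$ is at least of order $g^{1/2}$, and triangulations with dense $1$-skeleton attain this order. For larger $k$ the graph can no longer be so dense. A guess for the correct density comes from the following elementary fact. A graph of minimum degree $\delta\ge2$ with no cycle of length at most $2r$ has at least $(\delta-1)^r$ vertices, because distinct paths of length $r$ starting at a given vertex have distinct ends. For graphs without such cycles this leads to a bound of order $n^{1+1/r}$ on the number of edges on $n$ vertices. A triangulation is full of short cycles, but in an ew-$k$ triangulation those of length less than $k$ are contractible. If only the \emph{noncontractible} short cycles mattered for this count, we would have $f_1\lesssim f_0^{1+1/r}$ whenever all closed walks of length at most $2r$ are contractible, in particular for $r=\lfloor (k-1)/2\rfloor$. As $f_1\ge 3(g-2)$, this would give $f_0\gtrsim g^{r/(r+1)}$. The following conjecture is taken from \cite{kirr}.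

\begin{conjecture}
Let $k\ge 3$, and put $\alpha_k=\frac{k-1}{k+1}$ if $k$ is odd and $\alpha_k=\frac{k-2}{k}$ if $k$ is even. Then the number of vertices of ew-$k$ triangulations grows at least as fast as $g^{\alpha_k}$: there is no sequence $(T_n)$ of ew-$k$ triangulations of surfaces of Euler genera $g_n\to\infty$ with $f_0(T_n)/g_n^{\alpha_k}\to0$.
\end{conjecture}

With $r=\lfloor (k-1)/2\rfloor$ one has $\alpha_k=\frac r{r+1}$: if $k=2r+1$ then $\frac{k-1}{k+1}=\frac{2r}{2r+2}$, and if $k=2r+2$ then $\frac{k-2}{k}=\frac{2r}{2r+2}$. So the conjecture is exactly the guess above. The case $k=5$, with exponent $2/3$, is quoted in \cite{kirr} as known.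

\subsection{Results}

The conjecture is true for every $k\ge3$, with leading constant $1$.

\begin{theorem}\label{thm:main}
Let $k\ge3$ and $r=\lfloor (k-1)/2\rfloor$. Every ew-$k$ triangulation of a surface of Euler genus $g>2$ satisfies
\[
f_0>(g-2)^{r/(r+1)}=(g-2)^{\alpha_k}.
\]
Hence $\liminf f_0(T_n)/g_n^{\alpha_k}\ge1$ for every sequence of ew-$k$ triangulations $T_n$ of surfaces of Euler genera $g_n\to\infty$.
\end{theorem}

Theorem~\ref{thm:main} follows from a statement about arbitrary embedded graphs (Theorem~\ref{thm:graph}). The remaining results concern the quality of the exponent.

\begin{theorem}\label{thm:34}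
\begin{enumerate}
\item[(a)] There are ew-$3$ triangulations with $g\to\infty$ and $f_0\sim3g^{1/2}$.
\item[(b)] For ew-$4$ triangulations with $g\to\infty$ one has $f_0/g^{1/2}\to\infty$.
\item[(c)] There are ew-$4$ triangulations with $g\to\infty$ and $f_0\le g^{1/2+o(1)}$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:upper}
For every $k\ge3$ there are a constant $B_k$ and ew-$k$ triangulations with $g\to\infty$ and
\[
f_0\le B_k\,g^{\,1-\frac1{3k+5}} .
\]
\end{theorem}

Let $\beta_k$ be the supremum of the exponents $\beta$ for which some $c>0$ satisfies $f_0\ge c\,g^{\beta}$ for all ew-$k$ triangulations of sufficiently large Euler genus. The theorems say that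
\[
\alpha_k\le\beta_k\le1-\tfrac1{3k+5},\qquad \beta_3=\beta_4=\tfrac12 .
\]
Since $1-\alpha_k=\frac1{r+1}\le\frac2k$, the deficit $1-\beta_k$ is of order exactly $1/k$. The exact value of $\beta_k$ for $k\ge5$ is not determined here.

Section~\ref{sec:lower} proves Theorem~\ref{thm:main}, Section~\ref{sec:34} proves Theorem~\ref{thm:34}, and Section~\ref{sec:upper} proves Theorem~\ref{thm:upper}. Apart from Lemma~\ref{lem:walks} the three sections are independent, except that Section~\ref{sec:upper} uses the surfaces $R_s$ of Section~\ref{sec:Rs}.

\section{The lower bound}\label{sec:lower}

\subsection{Closed walks}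

The argument uses closed walks rather than cycles. The next lemma shows that for the definition of ew-$k$ it makes no difference which of the two is used.

\begin{lemma}\label{lem:walks}
If all simple cycles of length less than $k$ in a triangulation are nullhomotopic, then so are all closed walks of length less than $k$.
\end{lemma}

\begin{proof}
Otherwise let $w$ be a shortest closed walk that is not nullhomotopic; its length is less than $k$. If $w$ visited a vertex twice, it would split there into two shorter closed walks, and one of these would not be nullhomotopic, contradicting the choice of $w$. So $w$ repeats no vertex. It does not have length $0$, it does not have length $1$ because there are no loops, and it does not have length $2$ because a backtrack is nullhomotopic. So $w$ is a simple cycle of length at least $3$ and less than $k$, a contradiction.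
\end{proof}

\subsection{Balls in the universal cover}

We want a ball of radius $r$ to have many vertices. In a tree, the edges leaving one sphere lead to distinct vertices of the next. In a triangulation they do not, because of the short contractible cycles. The remedy is to grow the ball in the universal cover. This is a plane or a sphere, and planar graphs are sparse: a simple planar graph with $b$ vertices has at most $3b$ edges. So in the cover, many edges need many end vertices. On the other hand, if all short closed walks are nullhomotopic, then balls of small radius in the cover still inject into the original graph.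

\begin{lemma}\label{lem:lift}
Let $H$ be a finite simple graph embedded in a surface $S$, let $p:\tilde S\to S$ be the universal cover, and let $\tilde H=p^{-1}(H)$.
\begin{enumerate}
\item[(i)] $\tilde H$ is a simple graph, and $\deg_{\tilde H}(\tilde v)=\deg_H(p(\tilde v))$ for each vertex $\tilde v$.
\item[(ii)] A finite subgraph of $\tilde H$ with $b$ vertices has at most $3b$ edges.
\item[(iii)] If every closed walk of length at most $2r$ in $H$ is nullhomotopic in $S$, then $p$ is injective on the set of vertices at distance at most $r$ from any given vertex of $\tilde H$.
\end{enumerate}
\end{lemma}

\begin{proof}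
(i) A covering map is a local homeomorphism, which gives the degrees. An edge of $\tilde H$ projects to an edge of $H$ with two distinct ends, so it is not a loop. Two edges with the same ends $\tilde u,\tilde v$ are lifts, starting at $\tilde u$, of the unique edge joining $p(\tilde u)$ to $p(\tilde v)$, hence they are equal.

(ii) $\tilde S$ is homeomorphic to $\mathbb R^2$ or $S^2$, so a finite subgraph of $\tilde H$ is a simple planar graph.

(iii) Let $a\ne b$ be vertices at distance at most $r$ from $\tilde u$ with $p(a)=p(b)$. A path $a\to\tilde u\to b$ in $\tilde H$ of length at most $2r$ projects to a closed walk of length at most $2r$ in $H$. Its lift starting at $a$ ends at $b\neq a$, so it is not nullhomotopic, a contradiction.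
\end{proof}

\subsection{The first interesting case}

Let $k=5$, so $r=2$, and suppose for the moment that in the ew-$5$ triangulation $T$ all vertices have the same degree $\delta$ and that $g>2$. By \eqref{eq:euler},
\[
\delta=\frac{2f_1}{f_0}=6+\frac{6(g-2)}{f_0}.
\]
Lift the $1$-skeleton to the universal cover and fix a vertex $\tilde u$ there. Let $B_1$ consist of $\tilde u$ and its neighbors, so $|B_1|=\delta+1$, and let $B_2$ be the ball of radius $2$. The degrees in $B_1$ add up to $\delta(\delta+1)$. This sum counts an edge twice if both its ends lie in $B_1$, and by planarity there are at most $3|B_1|$ such edges. So at least $(\delta-3)(\delta+1)$ distinct edges have an end in $B_1$. All of them lie in $B_2$, and planarity, used a second time, says that $B_2$ spans at most $3|B_2|$ edges. Hence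
\[
|B_2|\ge\tfrac13(\delta-3)(\delta+1)\ge\tfrac13(\delta-3)^2 .
\]
Finally, all closed walks of length at most $4$ in $T$ are nullhomotopic, so $B_2$ injects into the vertex set of $T$. Thus
\[
f_0\ge\tfrac13(\delta-3)^2\ge\tfrac13\Bigl(\frac{6(g-2)}{f_0}\Bigr)^2,
\qquad\text{that is,}\qquad f_0^3\ge12(g-2)^2,
\]
and $f_0$ is at least of order $g^{2/3}$.

Two points are left. The radius has to be general, which only means iterating the step from $B_1$ to $B_2$. And in general a triangulation has vertices of small degree, from which the ball may grow badly. The usual remedy is to pass to a subgraph whose minimum degree is comparable to the average degree. Such a subgraph is no longer a triangulation, but the argument never used the faces. The right setting is therefore that of embedded graphs, whose hypothesis on closed walks passes to subgraphs.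

\subsection{Embedded graphs}

\begin{theorem}\label{thm:graph}
Let $r\ge1$, and let $G$ be a finite simple graph with $n\ge1$ vertices and $m$ edges, embedded in a surface $S$ so that every closed walk of $G$ of length at most $2r$ is nullhomotopic in $S$. Then
\[
m\le3n\,(1+n^{1/r}),
\]
and the inequality is strict if $m>3n$.
\end{theorem}

\begin{proof}
If $m\le3n$ there is nothing to prove, so let $m>3n$. For a vertex set $U$ let $e(U)$ be the number of edges of $G$ with both ends in $U$.

\emph{A subgraph of large minimum degree.} Choose a nonempty vertex set $U$ of minimal size with $e(U)\ge\frac mn|U|$. The set of all vertices qualifies, so $U$ exists, and $|U|\ge2$ because $m>0$ and a single vertex spans no edge. Let $v\in U$. By minimality $e(U\setminus\{v\})<\frac mn(|U|-1)$, so $v$ has more than $\frac mn|U|-\frac mn(|U|-1)=\frac mn$ neighbors in $U$. Hence the induced graph $H=G[U]$ has minimum degree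
\[
\delta>\frac mn>3 .
\]

\emph{Growth of balls.} Form $\tilde H$ as in Lemma~\ref{lem:lift}, fix a vertex $\tilde u$ of $\tilde H$, let $B_j$ be the set of vertices at distance at most $j$ from $\tilde u$ in $\tilde H$, and let $b_j=|B_j|$, which is finite because degrees are finite. So $b_0=1$. Write $e(B_j)$ for the number of edges of $\tilde H$ with both ends in $B_j$. Let $j\ge1$. The degrees of the vertices of $B_{j-1}$ add up to at least $\delta b_{j-1}$, and exactly the $e(B_{j-1})$ inner edges are counted twice. So at least $\delta b_{j-1}-e(B_{j-1})$ edges have an end in $B_{j-1}$, and each of them has both ends in $B_j$. Applying Lemma~\ref{lem:lift}(ii) to $B_{j-1}$ and to $B_j$,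
\[
\delta b_{j-1}-3b_{j-1}\le\delta b_{j-1}-e(B_{j-1})\le e(B_j)\le3b_j ,
\qquad\text{so}\qquad b_j\ge\frac{\delta-3}3\,b_{j-1}.
\]

\emph{Conclusion.} Closed walks of $H$ are closed walks of $G$, so Lemma~\ref{lem:lift}(iii) applies and gives $b_r\le|U|\le n$. Therefore
\[
n\ge b_r\ge\Bigl(\frac{\delta-3}3\Bigr)^r>\Bigl(\frac m{3n}-1\Bigr)^r,
\]
where the last step uses $\delta>\frac mn>3$. This says $m<3n(1+n^{1/r})$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $2r\le k-1$, Lemma~\ref{lem:walks} shows that all closed walks of length at most $2r$ in the $1$-skeleton of $T$ are nullhomotopic. Put $n=f_0$ and $m=f_1=3(n+g-2)$. As $g>2$, we have $m>3n$, so Theorem~\ref{thm:graph} gives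
\[
3(n+g-2)<3n+3n^{1+1/r},
\]
that is, $g-2<n^{(r+1)/r}$, or $f_0>(g-2)^{r/(r+1)}$. If $g_n\to\infty$, then eventually $f_0(T_n)/g_n^{\alpha_k}>(1-2/g_n)^{\alpha_k}$, and the right side tends to $1$. In particular $f_0(T_n)/g_n^{\alpha_k}\to0$ is impossible, which proves the conjecture.
\end{proof}

\begin{remark}
The proof uses closed walks of length at most $2r$ only, which is why $k=2r+1$ and $k=2r+2$ give the same exponent. The edges must be counted in $\tilde H$ and not in $H$: although $B_r$ maps injectively to $H$, its image may span additional edges, which close up to noncontractible walks of length $2r+1$ and may make the image nonplanar.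
\end{remark}

\begin{remark}
The exponent $1+\frac1r$ in Theorem~\ref{thm:graph} is optimal for $r=2,3,5$. The incidence graphs of generalized triangles, quadrangles and hexagons have girth $6$, $8$, $12$ and, with $n$ vertices, of order $n^{3/2}$, $n^{4/3}$, $n^{6/5}$ edges, respectively (see \cite{benson}). In any embedding of such a graph the hypothesis holds, because a closed walk of length at most $2r$, which is shorter than the girth, reduces to a point by removing backtracks. For $r=1$ the exponent is optimal by Theorem~\ref{thm:34}(a).
\end{remark}

\section{Edge width three and four}\label{sec:34}

\subsection{Dense triangulations and the proof of Theorem~\ref{thm:34}(a)}\label{sec:Rs}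

Let $s\ge3$. The complex $R_s$ has the $3s$ vertices $x_i,y_j,z_l$ with $i,j,l\in\mathbb Z_s$, and its faces are the triples $x_iy_jz_l$ with $i+j+l\in\{0,1\}$. Given two vertices from different classes, there is exactly one face of sum $0$ and one face of sum $1$ that contains both. So the $1$-skeleton is the complete tripartite graph $K_{s,s,s}$, and every edge lies in two faces. In the link of $x_i$, the vertex $y_j$ is joined to $z_{-i-j}$ by the face of sum $0$, and $z_{-i-j}$ is joined to $y_{j+1}$ by the face of sum $1$. Hence the link is
\[
\dots,\;y_j,\;z_{-i-j},\;y_{j+1},\;z_{-i-j-1},\;y_{j+2},\;\dots,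
\]
a single cycle of length $2s$. The definition is symmetric in the three classes, so the other links are also $2s$-cycles. Thus $R_s$ triangulates a surface, which is connected because $K_{s,s,s}$ is. The surface is orientable: orient faces of sum $0$ as $xyz$ and faces of sum $1$ as $xzy$; the two faces at any edge then induce opposite directions on it. Counting,
\[
f_0=3s,\qquad f_1=3s^2,\qquad f_2=2s^2,\qquad g=2-3s+s^2=(s-1)(s-2).
\]
Every triangulation is ew-$3$, so letting $s\to\infty$ proves Theorem~\ref{thm:34}(a). \qed

\subsection{Why $g^{1/2}$ is not attained for $k=4$}

For $k=4$ all $3$-cycles are contractible. We show that after shrinking $T$ they are even faces. The graph then has few triangles, while each edge lies in a triangle, and this is incompatible with having order $f_0^2$ edges by the \emph{triangle removal lemma} \cite{rs}: for every $\varepsilon>0$ there is $\eta>0$ such that in a graph with $n$ vertices and at most $\eta n^3$ triangles one can find at most $\varepsilon n^2$ edges meeting all triangles.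

\begin{proof}[Proof of Theorem~\ref{thm:34}(b)]
Let $T$ be an ew-$4$ triangulation of a surface $S$ of Euler genus $g\ge1$. Among the ew-$4$ triangulations of $S$ let $T'$ be one with the fewest vertices, and put $n'=f_0(T')\le f_0(T)$.

\emph{Every $3$-cycle of $T'$ bounds a face.} A $3$-cycle $abc$ is nullhomotopic, so it bounds a closed disc $\Delta$ in $S$ by \cite{epstein}. Suppose first that $\Delta$ has no interior vertex. An edge in the interior of $\Delta$ would join two of $a,b,c$, and these are already joined by an edge on the boundary. So $\Delta$ has no interior edge and is a face.

Suppose now that $\Delta$ has an interior vertex. Then $a,b,c$ do not span a face of $T'$. Such a face could not lie in $\Delta$, because it has the same boundary and would be all of $\Delta$. If it lay outside $\Delta$, then together with $\Delta$ it would form a sphere, which would be all of $S$, contrary to $g\ge1$. So we may replace the part of $T'$ inside $\Delta$ by the single face $abc$. In the link of $a$ this replaces the part inside $\Delta$ by the single edge $bc$; the rest of the link is a path from $b$ to $c$ with at least two edges, because $abc$ was not a face outside $\Delta$. The same holds at $b$ and $c$.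 So we obtain a simplicial complex that triangulates the same surface with fewer vertices. Its edges are edges of $T'$, and the closed edge cycles keep their homotopy classes. So the new triangulation is ew-$4$, contradicting the minimality of $n'$.

\emph{Counting.} Put $f_1'=f_1(T')$. By the first part, the number of triangles in the graph of $T'$ is $f_2(T')=\frac23f_1'\le\frac13n'^2$, and every edge lies in exactly two of them. By \eqref{eq:euler}, $g\le\frac13f_1'+2\le\frac16n'^2+2$, so $n'\to\infty$ as $g\to\infty$. Thus the number of triangles is $o(n'^3)$. By the triangle removal lemma, $o(n'^2)$ edges meet all triangles. Each edge meets only two triangles, so $\frac23f_1'=o(n'^2)$. Hence $g\le\frac13f_1'+2=o(n'^2)$, and therefore $g=o(f_0(T)^2)$.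
\end{proof}

\subsection{A nearly dense construction for $k=4$}

For Theorem~\ref{thm:34}(c) we need a triangulation with almost quadratically many edges in which every $3$-cycle bounds a face. We again use tripartite complexes with two kinds of triangles, now called black and white, with vertices indexed by a larger abelian group $A$, and with edges only for a few prescribed differences of indices. The $3$-cycles correspond to solutions of a linear equation among the differences. The black and white triangles are the solutions that we want, and the differences must be chosen so that there are no others.

Let $d\ge3$, $D=d!$, $A=(\mathbb Z/2d)^d$ and $N=|A|=(2d)^d$. Note that $D$ is even and $D\ge6$.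

\emph{A cyclic list of permutations.} The permutations of $\{1,\dots,d\}$, written as words, can be listed cyclically so that consecutive words differ by exchanging two letters in adjacent positions (the Steinhaus--Johnson--Trotter order). This follows by induction on $d$, starting from the list $12,21$ for $d=2$: given such a list for $d-1$, which has even length, insert $d$ in all possible positions, moving it step by step from right to left in the first word, from left to right in the second, and so on alternately. When one passes to the next word, and also at the end of the cycle, $d$ stands at the same end in both words. Passing to inverse permutations turns an exchange of adjacent positions $v,v+1$ into an exchange of the values $v,v+1$. So the vectors $(\pi(1),\dots,\pi(d))$ can be listed as $b_i$, $i\in\mathbb Z_D$, in such a way that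
\begin{equation}\label{eq:step}
b_{i+1}-b_i=\pm(e_\mu-e_\nu)\qquad\text{for some }\mu\ne\nu\text{ depending on }i,
\end{equation}
where $e_1,\dots,e_d$ are the unit vectors. For $d=3$ one such list is
\[
(1,2,3),\ (2,1,3),\ (3,1,2),\ (3,2,1),\ (2,3,1),\ (1,3,2).
\]
The first two add up to $(3,3,6)$. Two permutation vectors with this sum must both have last coordinate $3$, so they are the first two. This is the general phenomenon.

\begin{lemma}\label{lem:sums}
If $b_j+b_l=b_i+b_{i+1}$ in $A$, then $\{j,l\}=\{i,i+1\}$.
\end{lemma}

\begin{proof}
The coordinates of both sides, computed in $\mathbb Z$, lie in $[2,2d]$, where residues modulo $2d$ are distinct. So equality holds in $\mathbb Z^d$. All vectors $b_i$ have the same Euclidean norm. By the parallelogram law, $|b_j-b_l|$ is determined by $|b_j+b_l|$, so $|b_j-b_l|^2=|b_i-b_{i+1}|^2=2$. Hence $b_j-b_l$ has exactly two nonzero coordinates, both $\pm1$. Moreover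
\[
b_j-b_l\equiv b_j+b_l=b_i+b_{i+1}\equiv b_i-b_{i+1}\pmod2 ,
\]
so these are the coordinates $\mu,\nu$ of \eqref{eq:step}. The coordinates of $b_j-b_l$ add up to $0$, because all $b$'s have the same coordinate sum. Therefore $b_j-b_l=\pm(b_i-b_{i+1})$. Together with the equality of the sums this gives $\{b_j,b_l\}=\{b_i,b_{i+1}\}$, and the $b$'s are distinct.
\end{proof}

\emph{The complex.} In $A$ put
\[
a_i=-(b_i+b_{i+1}),\qquad c_i=-b_{i+1}\qquad(i\in\mathbb Z_D).
\]
The $b_i$ are distinct in $A$, since their coordinates lie in $[1,d]$. So the $c_i$ are distinct. The $a_i$ are distinct by Lemma~\ref{lem:sums}, since the pairs $\{i,i+1\}$ in $\mathbb Z_D$ are distinct. Take vertices $x_h,y_h,z_h$ for $h\in A$, and for all $h\in A$ and $i\in\mathbb Z_D$ the triangles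
\begin{align*}
\text{black:}&\quad x_h,\ y_{h+a_i},\ z_{h+c_i}, &&\text{where } c_i-a_i=b_i;\\
\text{white:}&\quad x_h,\ y_{h+a_i},\ z_{h+c_{i-1}}, &&\text{where } c_{i-1}-a_i=b_{i+1}.
\end{align*}
So the edges are the $XY$-pairs of difference some $a_i$, the $YZ$-pairs of difference some $b_i$, and the $XZ$-pairs of difference some $c_i$. We call $i$ the \emph{index} of the edge. In the black triangle number $i$ the edges $XY,YZ,XZ$ have indices $i,i,i$; in the white triangle number $i$ they have indices $i,i+1,i-1$. Hence every edge lies in exactly one black and one white triangle.

\emph{Links.} At a fixed vertex, denote a neighbor by its class and the index of the connecting edge.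
\begin{itemize}
\item At an $x$: black gives $y_iz_i$, white gives $y_iz_{i-1}$. The link is $y_0,z_0,y_1,z_1,\dots$, a single $2D$-cycle.
\item At a $y$: black gives $x_iz_i$, white gives $x_iz_{i+1}$. The link is $x_0,z_1,x_1,z_2,\dots$, a single $2D$-cycle.
\item At a $z$: black gives $x_iy_i$, white gives $x_{i-1}y_{i+1}$. So one passes from $y_i$ to $x_i$, then to $y_{i+2}$, then to $x_{i+2}$, and so on. As $D$ is even, the link consists of two $D$-cycles, distinguished by the parity of the index.
\end{itemize}
So two sheets touch at each $z_h$, and we separate them: replace $z_h$ by two vertices $z_h^0,z_h^1$, where $z_h^\varepsilon$ keeps the edges at $z_h$ whose index has parity $\varepsilon$ and the triangles containing them. Now all links are single cycles of length at least $D\ge6$, different triangles have different vertex sets, and we have a triangulated closed $2$-manifold, possibly disconnected, with $4N$ vertices, $3ND$ edges and $2ND$ faces.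

\emph{All $3$-cycles bound faces.} The graph is tripartite, so a $3$-cycle consists of an $x$, a $y$ and a copy of some $z_h$. If $i,j,l$ are the indices of its $XY$-, $YZ$- and $XZ$-edge, then $a_i+b_j=c_l$, that is,
\[
b_j+b_{l+1}=b_i+b_{i+1}.
\]
By Lemma~\ref{lem:sums}, $(j,l)=(i,i)$ or $(j,l)=(i+1,i-1)$. These are the indices in the black and in the white triangle number $i$. The $YZ$-edge determines which copy of $z_h$ occurs, so the $3$-cycle bounds this triangle in the split complex as well. Hence every component is an ew-$4$ triangulation.

\emph{Counting.} The group $A$ acts by translating the subscripts $h$. It preserves indices, so it acts on the split complex. It acts transitively on the vertices $x_h$, and every component contains some $x_h$. So the components, say $q$ of them, are isomorphic. One component has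
\[
n=\frac{4N}q,\qquad g=2-\frac{4N-3ND+2ND}q=2+\frac{N(D-4)}q\ge\frac{n(D-4)}4 ,
\]
and $n\ge2D$ because the link of an $x$ has $2D$ vertices. As $d\to\infty$, both $n$ and $g$ tend to infinity. Finally $\log D=d\log d-O(d)$ and $\log(4N)=d\log d+O(d)$, so $D=(4N)^{1-o(1)}\ge n^{1-o(1)}$. Hence $g\ge n^{2-o(1)}$, that is, $f_0\le g^{1/2+o(1)}$. This proves Theorem~\ref{thm:34}(c). \qed

\section{Upper bounds for all $k$}\label{sec:upper}

\subsection{The plan}

A covering with $N'$ sheets multiplies both $f_0$ and $-\chi$ by $N'$. So if we start with a surface made from $R_s$, where $f_0$ is of order $s$ and $g$ of order $s^2$, then every finite cover still has $f_0$ of order $g/s$. We look for a cover in which every short noncontractible closed walk of the base is destroyed, meaning that it does not lift to a closed walk. A regular cover given by a homomorphism $\varphi$ from the fundamental group to a finite group does this if $\varphi$ is nontrivial on the at most $s^{O(k)}$ short noncontractible walks. If the group has order $s^{O(k)}$, then $g=s^{O(k)}$, and $f_0=O(g/s)$ saves a factor $g^{c/k}$, as desired.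

We take the group $SL_2(\mathbb F_q)$ and a random homomorphism. For a free group this is easy to describe: send the generators to random matrices. For a given nontrivial word the condition that its image is trivial is a polynomial condition of controlled degree, so it holds with probability at most degree$/q$, provided that the polynomial is not identically zero. A surface group is not free. We therefore build the base surface by doubling a surface $P$ with boundary, whose group is free, and represent the two halves by the \emph{same} random representation, up to conjugation by a matrix $\tau$ commuting with the image of the boundary curve. The conjugation is essential: with $\tau=I$ the representation would factor through folding the double onto $P$, and it would kill the product of a loop in one half with the inverse of its mirror image.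

Fix $k\ge3$, and let $s\ge6$.

\subsection{The base surface}

Let $P$ be $R_s$ minus one open face, with vertices $x,y,z$. It is an orientable surface of genus $\frac{(s-1)(s-2)}2\ge1$, and its boundary is the triangle $xyz$. Let $S_0=P\cup\bar P$ be the union of $P$ and a mirror copy $\bar P$, glued along this triangle; the mirror image of $u$ is written $\bar u$. The only simplices common to both halves are those of the boundary triangle, and the face $xyz$ is absent, so $S_0$ is a simplicial complex triangulating a surface. It has $6s-3$ vertices, all degrees are at most $4s$, and
\begin{equation}\label{eq:chi}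
\chi(S_0)=2\chi(P)=2(3s-s^2-1)=-2(s^2-3s+1).
\end{equation}
Let $c\in\pi_1(P,x)$ be the class of the loop $xyzx$. By van Kampen's theorem, $\pi_1(S_0,x)$ is obtained from the free product of $\pi_1(P,x)$ and $\pi_1(\bar P,x)$ by identifying $c$ with $\bar c$.

\begin{lemma}\label{lem:cent}
An element $a\in\pi_1(P,x)$ commutes with $c$ if and only if $a\in\langle c\rangle$.
\end{lemma}

\begin{proof}
In a suitable basis $\alpha_1,\beta_1,\alpha_2,\beta_2,\dots$ of the free group $\pi_1(P,x)$, the element $c$ is conjugate to $\bigl(\prod_i[\alpha_i,\beta_i]\bigr)^{\pm1}$. This is a cyclically reduced word in which the letter $\alpha_1$ (with exponent $+1$) occurs exactly once. If $c$ were a $t$-th power with $t\ge2$, then a cyclic rotation of this word would be the $t$-fold repetition of a cyclically reduced word, and the number of occurrences of $\alpha_1$ would be divisible by $t$. So $c$ is not a proper power. The centralizer of a nontrivial element of a free group is infinite cyclic. The centralizer of $c$ contains $c$, which is not a proper power, so it is $\langle c\rangle$.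
\end{proof}

\subsection{Edge paths in $P$ as words}

To keep degrees under control we do not want to choose a basis of $\pi_1(P,x)$. Instead we assign a matrix to every edge of a suitable graph onto which $P$ collapses.

\begin{lemma}\label{lem:collapse}
There is a subgraph $G'$ of the $1$-skeleton of $P$, containing all vertices, such that $P$ deformation retracts onto $G'$, and every edge of $P$ is homotopic in $P$, with fixed ends, to a path in $G'$ of length at most $2s^2$.
\end{lemma}

\begin{proof}
Take a spanning tree of the dual graph of $R_s$, rooted at the removed face. For a face $F$ of $P$ let $e_F$ be the edge between $F$ and its parent. Let $G'$ consist of all vertices and of all edges that are not of the form $e_F$. Process the faces of $P$ so that parents come before children. When it is the turn of $F$, its parent is already gone, so $e_F$ lies in no other face, and $F$ can be collapsed through $e_F$ onto its other two sides and the remaining complex. At the end $G'$ is left.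

The edge $e_F$ is homotopic with fixed ends to the other two sides of $F$, and each of these is in $G'$ or is $e_{F'}$ for a child $F'$ of $F$. Keep replacing. Each face in the subtree below and including $F$ is used at most once, and each replacement increases the length by one. There are $2s^2-1$ faces in $P$, so the resulting path has length at most $1+(2s^2-1)=2s^2$.
\end{proof}

Orient the edges of $G'$, and let $\mathcal F$ be the free group on the set $E(G')$. For each edge of $P$ fix a path in $G'$ as in Lemma~\ref{lem:collapse}, namely the edge itself if it lies in $G'$, and use the reversed path for the reversed edge. Replacing every edge of an edge path $\gamma$ of $P$ in this way and reading off the edges of $G'$ that are traversed, we obtain an element $W(\gamma)\in\mathcal F$. It has the following properties.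
\begin{itemize}
\item[(W1)] $W$ is multiplicative. If $\gamma$ has length $\ell$, then $W(\gamma)$ is given by a word of length at most $2s^2\ell$. Moreover, $W(\gamma)$ depends only on the homotopy class of $\gamma$ in $P$ with fixed ends. Indeed, the paths in $G'$ that replace two homotopic paths are homotopic in $P$, hence, applying the retraction, homotopic in the graph $G'$, and so they have the same reduced form.
\item[(W2)] If $\gamma$ is a closed path that is not nullhomotopic in $P$, then $W(\gamma)\ne1$. Indeed, $\gamma$ is homotopic, with fixed base point, to a closed path of positive length in $G'$ without backtracks, and a path without backtracks is read as a reduced word. In particular $W$ induces an injective homomorphism $\pi_1(P,x)\to\mathcal F$.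
\end{itemize}

\subsection{A family of representations}

Every matrix in $SL_2$ over any field can be written as
\begin{equation}\label{eq:param}
\begin{pmatrix}1&\xi_1\\0&1\end{pmatrix}\begin{pmatrix}1&0\\ \xi_2&1\end{pmatrix}\begin{pmatrix}1&\xi_3\\0&1\end{pmatrix}\begin{pmatrix}1&0\\ \xi_4&1\end{pmatrix}.
\end{equation}
Indeed, if $\gamma\neq0$ and $\alpha\delta-\beta\gamma=1$, then
\[
\begin{pmatrix}\alpha&\beta\\ \gamma&\delta\end{pmatrix}=
\begin{pmatrix}1&\frac{\alpha-1}\gamma\\0&1\end{pmatrix}\begin{pmatrix}1&0\\ \gamma&1\end{pmatrix}\begin{pmatrix}1&\frac{\delta-1}\gamma\\0&1\end{pmatrix}.
\]
If the lower left entry is $0$, then the lower right entry is nonzero, and multiplying on the right by $\begin{pmatrix}1&0\\1&1\end{pmatrix}$ produces a nonzero lower left entry; the inverse of this factor then plays the role of the fourth matrix.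

For each $e\in E(G')$ let $M_e$ be a matrix of the form \eqref{eq:param} with its own four variables. Both $M_e$ and $M_e^{-1}$ have polynomial entries of degree at most $4$ with integer coefficients. Extending $e\mapsto M_e$ to $\mathcal F$ and composing with $W$, we obtain matrices $\rho(\gamma)$ of determinant $1$ for all edge paths $\gamma$ of $P$. They are multiplicative and homotopy invariant, and by (W1) the entries of $\rho(\gamma)$ have degree at most $8s^2\ell$ if $\gamma$ has length $\ell$. Let $\sigma$ be one more variable, and put
\[
C=\rho(c),\qquad\tau=C+\sigma I,\qquad\Delta=\det\tau=\sigma^2+\sigma\operatorname{tr}C+1 .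
\]
Then $\tau$ commutes with $C$, and $\tau^{-1}=\Delta^{-1}(C^{-1}+\sigma I)$ wherever $\Delta\ne0$, because the adjugate of $C+\sigma I$ is $C^{-1}+\sigma I$. Whenever the variables take values in a field and $\Delta\ne0$,
\begin{equation}\label{eq:phi}
\varphi(a)=\rho(a)\quad(a\in\pi_1(P,x)),\qquad\varphi(\bar b)=\tau\rho(b)\tau^{-1}\quad(\bar b\in\pi_1(\bar P,x))
\end{equation}
defines a homomorphism $\varphi$ from $\pi_1(S_0,x)$ to $SL_2$ of that field, because $\varphi(\bar c)=\tau C\tau^{-1}=C=\varphi(c)$.

\subsection{A polynomial for each short walk}\label{sec:poly}

Let $w$ be a closed walk in $S_0$ of length $j<k$, not nullhomotopic in $S_0$. We define a polynomial matrix $\Phi_w$ such that at every point with $\Delta\neq0$ and $\Phi_w\ne0$ the homomorphism $\varphi$ is nontrivial on the conjugacy class determined by $w$.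

\emph{Case 1: $w$ lies in $P$ or in $\bar P$.} Let $w_0$ be $w$ if $w$ lies in $P$, and the mirror image of $w$ otherwise, and put $\Phi_w=\rho(w_0)-I$. Moving the base point to $x$ conjugates $\rho(w_0)$, so the required property holds. Note that $w_0$ is not nullhomotopic in $P$.

\emph{Case 2: otherwise.} Since $P$ and $\bar P$ meet only in the boundary triangle, $w$ visits $\{x,y,z\}$. Cut it at all these visits into at most $j$ subwalks, each in $P$ or in $\bar P$. Add to each subwalk, at either end, the edge between its end vertex and $x$ if the end vertex is not $x$. The subwalks become closed walks at $x$, which we call \emph{syllables}; a syllable that lies in both halves is assigned to one of them. Their total length is at most $3j$, and the class of $w$ is conjugate to the cyclic product of the syllables. Among all ways to represent the conjugacy class of $w$ in $\pi_1(S_0,x)$ by a cyclic product of at most $j$ syllables, each a closed walk at $x$ in $P$ or in $\bar P$, with total length at most $3j$, choose one with the fewest syllables. There is at least one syllable, because $w$ is not nullhomotopic.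

If there is only one syllable, let $w_0$ be this syllable or its mirror image, whichever lies in $P$, and put $\Phi_w=\rho(w_0)-I$ as in Case 1. Again $w_0$ is not nullhomotopic in $P$, since $w$ is not nullhomotopic in $S_0$.

If there are at least two syllables, then cyclically adjacent syllables lie on different sides, as otherwise we could merge them. Moreover no syllable represents an element of $\langle c\rangle$ or $\langle\bar c\rangle$: such a syllable could be replaced by its mirror image, which is the same element of $\pi_1(S_0,x)$ because $c=\bar c$, and could then be merged with a neighbor. So, after a cyclic rotation, the product has the form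
\[
a_1\bar b_1a_2\bar b_2\cdots a_h\bar b_h,\qquad h\ge1,\quad 2h\le k,\qquad a_i,b_i\in\pi_1(P,x)\setminus\langle c\rangle ,
\]
and we put
\[
\Phi_w=\prod_{i=1}^h\rho(a_i)\,(C+\sigma I)\,\rho(b_i)\,(C^{-1}+\sigma I)\;-\;\Delta^hI .
\]
Where $\Delta\ne0$, we have $\Phi_w=\Delta^h\bigl(\varphi(a_1\bar b_1\cdots a_h\bar b_h)-I\bigr)$, as required.

\emph{Degrees.} Since $c$ has length $3$, the entries of $C^{\pm1}$ have degree at most $24s^2$, and $\deg\Delta\le25s^2$. The walks $w_0$ have length at most $3k$, so when $\Phi_w=\rho(w_0)-I$ we have $\deg\Phi_w\le24ks^2$. In the alternating case the factors $\rho(a_i),\rho(b_i)$ contribute at most $8s^2\cdot3k=24ks^2$ and the $2h\le k$ other factors at most $24ks^2$, while $\deg\Delta^h\le\frac k2\cdot25s^2$. So in all cases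
\begin{equation}\label{eq:deg}
\deg\Phi_w\le48ks^2,\qquad\deg\Delta\le48ks^2 .
\end{equation}

\subsection{The polynomials are not identically zero}

All these polynomials have integer coefficients, so they can be reduced modulo any prime.

\begin{proposition}\label{prop:nonzero}
For every prime $q$, the polynomial $\Delta$ and all matrices $\Phi_w$ are nonzero over $\mathbb F_q$.
\end{proposition}

The polynomial $\Delta$ contains the monomial $\sigma^2$. For $\Phi_w$ it suffices to find values of the variables in some extension field of $\mathbb F_q$ at which $\Phi_w\ne0$. We take matrices that depend on a parameter $t$ so that no cancellation of the top power of $t$ can occur in a reduced word.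

\begin{lemma}\label{lem:trace}
There are matrices $M_e\in SL_2(K)$, $e\in E(G')$, over $K=\overline{\mathbb F}_q(t)$ such that every nontrivial element of $\mathcal F$ is mapped to a matrix whose trace is not in $\overline{\mathbb F}_q$.
\end{lemma}

\begin{proof}
Choose $2|E(G')|$ distinct lines through the origin in $\overline{\mathbb F}_q^{\,2}$, two for each edge $e$, and let $M_e$ have eigenvalue $t$ on the first line and $t^{-1}$ on the second line belonging to $e$. For a letter $g=e^{\pm1}$ let $v_g\in\overline{\mathbb F}_q^{\,2}$ span the $t$-eigenline of $M_g$. The $t^{-1}$-eigenline of $M_g$ is the $t$-eigenline of $M_{g^{-1}}$, spanned by $v_{g^{-1}}$. Hence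
\[
M_g=tN_g+t^{-1}N_{g^{-1}},
\]
where $N_g$ is the projection onto the line of $v_g$ along the line of $v_{g^{-1}}$. Write $N_g=v_g\xi_g$ with a linear form $\xi_g$, whose kernel is spanned by $v_{g^{-1}}$. As the chosen lines are distinct, $\xi_g(v_{g'})\ne0$ unless $g'=g^{-1}$.

The trace is invariant under conjugation, so we may consider a cyclically reduced word $g_1\cdots g_L$ with $L\ge1$. The trace of its image is a Laurent polynomial in $t$ over $\overline{\mathbb F}_q$, and the coefficient of $t^L$ is
\[
\operatorname{tr}(N_{g_1}\cdots N_{g_L})=\prod_{i}\xi_{g_i}(v_{g_{i+1}})\qquad(\text{indices modulo }L),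
\]
which is nonzero because $g_{i+1}\ne g_i^{-1}$ for all $i$.
\end{proof}

In the following proof, an element of $K$ is called constant if it lies in $\overline{\mathbb F}_q$.

\begin{proof}[Proof of Proposition~\ref{prop:nonzero}]
Use the matrices $M_e$ of Lemma~\ref{lem:trace}; by \eqref{eq:param} they correspond to values of the variables in $K$.

\emph{One syllable, or Case 1.} Here $\Phi_w=\rho(w_0)-I$, where $w_0$ is not nullhomotopic in $P$. By (W2), $W(w_0)\ne1$, so $\operatorname{tr}\rho(w_0)$ is not constant, and $\rho(w_0)\ne I$.

\emph{Alternating products.} First, $c\neq1$, so $\operatorname{tr}C$ is not constant; in particular it is not $\pm2$. Hence the eigenvalues $\lambda,\lambda^{-1}$ of $C$ in an algebraic closure $\overline K$ are distinct. Conjugating all matrices $\rho(\cdot)$ by a common matrix over $\overline K$, which also conjugates $\Phi_w$, we may assume $C=\operatorname{diag}(\lambda,\lambda^{-1})$.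

We claim that for $a\in\pi_1(P,x)\setminus\langle c\rangle$ both off-diagonal entries of $\rho(a)$ are nonzero. Otherwise $\rho(a)$ is triangular and $C$ is diagonal, so $\rho([a,c])$ is triangular with diagonal entries $1$ and has trace $2$. But $[a,c]\ne1$ by Lemma~\ref{lem:cent}, so by (W2) and Lemma~\ref{lem:trace} its trace is not constant.

Now let $\sigma$ be an indeterminate over $\overline K$. Then $\tau=\operatorname{diag}(\lambda+\sigma,\lambda^{-1}+\sigma)$ is invertible. Put
\[
\omega=\frac{\lambda+\sigma}{\lambda^{-1}+\sigma} .
\]
As $\lambda\ne\lambda^{-1}$, this is a nonconstant fractional linear function of $\sigma$, so $\omega$ is transcendental over $\overline K$. For a matrix $B$ over $\overline K$ with entries $B_{\mu\nu}$,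
\[
\tau B\tau^{-1}=\begin{pmatrix}B_{11}&\omega B_{12}\\ \omega^{-1}B_{21}&B_{22}\end{pmatrix}.
\]
So $\operatorname{tr}\prod_{i=1}^h\rho(a_i)\tau\rho(b_i)\tau^{-1}$ is a Laurent polynomial in $\omega$ over $\overline K$. To obtain $\omega^h$ one has to take the term $\omega\,\rho(b_i)_{12}E_{12}$ from each conjugated factor, where $E_{12}$ is the matrix unit. So the coefficient of $\omega^h$ is
\[
\prod_i\rho(b_i)_{12}\cdot\operatorname{tr}\prod_i\rho(a_i)E_{12}=\prod_i\rho(a_i)_{21}\,\rho(b_i)_{12}\neq0,
\]
because $\rho(a_i)E_{12}=\begin{pmatrix}0&\rho(a_i)_{11}\\0&\rho(a_i)_{21}\end{pmatrix}$. As $h\ge1$, the trace is not equal to $2$, and the product is not $I$. Since $\Delta=(\lambda+\sigma)(\lambda^{-1}+\sigma)\ne0$, we conclude $\Phi_w\neq0$.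
\end{proof}

\subsection{Choosing the cover}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
\emph{The prime and the homomorphism.} A closed walk of length $j$ in $S_0$ is determined by its starting vertex and its first $j-1$ steps. So the number of closed walks of positive length less than $k$ is at most
\[
\sum_{j=1}^{k-1}6s(4s)^{j-1}\le\frac{6s}{4s-1}(4s)^{k-1}\le2(4s)^{k-1}.
\]
Put $Q=3(4s)^{k-1}\cdot48ks^2$ and choose a prime $q$ with $Q<q\le2Q$. Recall the Schwartz--Zippel lemma: a nonzero polynomial of degree $D'$ over $\mathbb F_q$ vanishes on a fraction of at most $D'/q$ of all $\mathbb F_q$-points. By Proposition~\ref{prop:nonzero}, each $\Phi_w$ has an entry that is a nonzero polynomial over $\mathbb F_q$. Apply the lemma to one such entry for each $w$ and to $\Delta$. These are at most $3(4s)^{k-1}$ polynomials, of degree at most $48ks^2$ by \eqref{eq:deg}, so the fractions add up to at most $Q/q<1$. Hence there is an $\mathbb F_q$-point at which none of them vanishes. By \eqref{eq:phi} and Section~\ref{sec:poly}, this point yields a homomorphism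
\[
\varphi:\pi_1(S_0,x)\to SL_2(\mathbb F_q)
\]
that is nontrivial on every closed walk of length less than $k$ that is not nullhomotopic.

\emph{The cover.} Let $T$ be the cover of $S_0$ that corresponds to $\ker\varphi$, with the lifted triangulation. It is connected and has $N'=|\operatorname{im}\varphi|\le q(q^2-1)<q^3$ sheets. It is a simplicial complex: the vertices of a lifted simplex have distinct projections, and two lifted simplices with the same vertices project to the same simplex of $S_0$ and agree at a vertex, hence are equal. A closed walk in $T$ of length less than $k$ projects to a closed walk of $S_0$ on which $\varphi$ is trivial. By the choice of $\varphi$ this walk is nullhomotopic in $S_0$. Since a covering map is injective on fundamental groups, the walk in $T$ is nullhomotopic. So $T$ is an ew-$k$ triangulation.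

\emph{Counting.} By \eqref{eq:chi},
\[
f_0(T)=(6s-3)N'\le6sN',\qquad g=2+2N'(s^2-3s+1).
\]
For $s\ge6$ we have $\frac12s^2\le s^2-3s+1\le s^2-1$, so $N's^2\le g\le2N's^2$. The first inequality gives $f_0\le6g/s$. The second gives
\[
g\le2q^3s^2\le2(2Q)^3s^2\le A_k\,s^{3(k+1)+2}=A_k\,s^{3k+5},
\]
with $A_k$ depending only on $k$. So $s\ge(g/A_k)^{1/(3k+5)}$, and
\[
f_0\le\frac{6g}s\le B_k\,g^{\,1-\frac1{3k+5}},\qquad B_k=6A_k^{1/(3k+5)} .
\]
As $s\to\infty$, we have $g\ge s^2\to\infty$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{benson} Benson, Canad. J. Math. 18 (1966).
\bibitem{epstein} Epstein, Acta Math. 115 (1966).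
\bibitem{kirr} \emph{K-Irreducible Triangulations Of 2-Manifolds}, \texttt{https://core.ac.uk/download/236379348.pdf}.
\bibitem{rs} Ruzsa and Szemer\'edi, 1978.
\end{thebibliography}

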